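# Half-turns between two domains and the lower bound $C_n(\Omega,\Pi)\ge 2^{n-1}$

## 1. A half-turn carried from one domain to another

Let $\Delta=\{z\in\mathbb C:|z|<1\}$. Let $\Omega$ and $\Pi$ be simply connected domains in $\mathbb C$, neither equal to $\mathbb C$, and let $\varphi:\Delta\to\Omega$ and $\psi:\Delta\to\Pi$ be conformal bijections (Riemann maps). Fix $r\in(0,1)$. For $|\zeta|=r$ consider the disk automorphism
$$S_\zeta(z)=\frac{\zeta}{r}\cdot\frac{z+r}{1+rz},\qquad S_\zeta(0)=\zeta ,$$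
and, for $|\zeta|=|\eta|=r$, the conformal bijection
$$f=\psi\circ S_\eta\circ(-\mathrm{id})\circ S_\zeta^{-1}\circ\varphi^{-1}:\Omega\to\Pi. \tag{1}$$
In words: go from $\Omega$ to the disk, move $\zeta$ to the center, turn by $180^\circ$, move the center to $\eta$, and go to $\Pi$. The point $z_0=\varphi(\zeta)$ is sent to $\psi(\eta)$.

We shall look at the $n$-th Taylor coefficient of $f$ at $z_0$. Put
$$u(z)=\frac{z}{1+rz}.$$
Since $\frac{z+r}{1+rz}-r=\frac{(1-r^2)z}{1+rz}$, we have
$$S_\zeta(z)=\zeta+\frac{\zeta}{r}(1-r^2)\,u(z). \tag{2}$$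
An automorphism of $\Delta$ that sends $0$ to $\zeta$ normally involves $\bar\zeta$. On the circle $|\zeta|=r$ we have $\bar\zeta=r^2/\zeta$, and (2) contains no $\bar\zeta$ at all. This lets us extend the Taylor data of $f$ analytically inside the circle, as follows.

Fix $\sigma,\tau\in\mathbb R$. For $\xi\in\Delta$ set $\zeta=e^{i\sigma}\xi$, $\eta=e^{i\tau}\xi$, and for $j\ge1$
$$A_j(\xi)=\frac{\varphi^{(j)}(\zeta)}{j!\,\varphi'(\zeta)}\Big(\frac{(1-r^2)\zeta}{r}\Big)^{j-1},\qquad B_j(\xi)=\frac{\psi^{(j)}(\eta)}{j!\,\psi'(\eta)}\Big(\frac{(1-r^2)\eta}{r}\Big)^{j-1}.$$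
These are analytic in $\xi\in\Delta$, because $\varphi'$ and $\psi'$ have no zeros. Moreover $A_1=B_1=1$, and $A_j(0)=B_j(0)=0$ for $j\ge2$. Define formal power series in $z$,
$$P_\xi(z)=\sum_{j\ge1}A_j(\xi)\,u(z)^j,\qquad Q_\xi(z)=\sum_{j\ge1}B_j(\xi)\,u(z)^j .$$
Both start with $z$, so $P_\xi$ has a compositional inverse $P_\xi^{-1}$. Writing $[w^n]$ for the coefficient of $w^n$, put, for $n\ge2$,
$$H(\xi)=[w^n]\;Q_\xi\big(-P_\xi^{-1}(w)\big). \tag{3}$$
The first $n$ coefficients of $P_\xi^{-1}$ are polynomials in the first $n$ coefficients of $P_\xi$, because the leading coefficient is $1$. Hence $H(\xi)$ is a polynomial in $A_2(\xi),\dots,A_n(\xi),B_2(\xi),\dots,B_n(\xi)$ whose coefficients depend only on $r$ and $n$. In particular **$H$ is analytic in $\Delta$.**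

For $|\xi|=r$ the number $|H(\xi)|$ will turn out to be the size of the $n$-th Taylor coefficient of the map (1) at $z_0$, measured in hyperbolic units. At $\xi=0$ the domains drop out completely, and $H(0)$ is an explicit number. The maximum principle compares the two. The rest of these notes says which problem this solves and carries out the details.

## 2. Taylor coefficients in hyperbolic units: the constants $C_n(\Omega,\Pi)$

The Poincaré density $\lambda_\Omega$ of $\Omega$, normalized so that $\lambda_\Delta(z)=(1-|z|^2)^{-1}$, is given by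
$$\lambda_\Omega(\varphi(\zeta))=\frac{1}{(1-|\zeta|^2)\,|\varphi'(\zeta)|}. \tag{4}$$
It does not depend on the choice of $\varphi$, because every automorphism $T$ of $\Delta$ satisfies $(1-|z|^2)|T'(z)|=1-|T(z)|^2$. For example, for the half-plane $\Lambda=\{\operatorname{Re}z>0\}$ and $\varphi(\zeta)=\frac{1+\zeta}{1-\zeta}$ we have $\varphi'=\frac{2}{(1-\zeta)^2}$ and $\operatorname{Re}\varphi=\frac{1-|\zeta|^2}{|1-\zeta|^2}$, so $\lambda_\Lambda(z)=\frac{1}{2\operatorname{Re}z}$.

Let $A(\Omega,\Pi)$ be the set of analytic functions $f:\Omega\to\Pi$. For $n\in\mathbb N$ define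
$$C_n(\Omega,\Pi)=\sup_{f\in A(\Omega,\Pi)}\ \sup_{z\in\Omega}\frac{|f^{(n)}(z)|\,\lambda_\Pi(f(z))}{n!\,(\lambda_\Omega(z))^n}. \tag{5}$$
This is the best constant in a Schwarz–Pick inequality for the $n$-th derivative. We call the quotient in (5) the *normalized $n$-th coefficient of $f$ at $z$*.

The following is known. $C_1(\Omega,\Pi)=1$ always. With $\Sigma=\mathbb C\setminus(-\infty,-1/4]$ and $n\ge2$: $C_n(\Delta,\Delta)=C_n(\Delta,\Lambda)=2^{n-1}$, $C_n(\Delta,\Pi)=2^{n-1}$ for every convex $\Pi$, and $C_n(\Sigma,\Lambda)=\binom{2n-1}{n}$. For all pairs $C_n(\Omega,\Pi)\le4^{n-1}$, with equality if and only if both domains equal $\Sigma$ up to similarity. The Avkhadiev–Wirths conjecture, taken from "Schwarz-Pick inequalities for convex domains" (doi:10.2996/kmj/1183475516), says that $2^{n-1}$ is a lower bound for every pair. It is true.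

**Theorem 1 (the conjecture).** Let $\Omega,\Pi\subsetneq\mathbb C$ be simply connected and $n\in\mathbb N$. Then $C_n(\Omega,\Pi)\ge2^{n-1}$. The bound remains true if the supremum is taken only over conformal bijections $f:\Omega\to\Pi$.

To say when equality holds we need one more quantity.

**Definition.** For a locally univalent analytic $\varphi:\Delta\to\mathbb C$ put
$$A_\varphi(\zeta)=\tfrac12\Big((1-|\zeta|^2)\frac{\varphi''(\zeta)}{\varphi'(\zeta)}-2\bar\zeta\Big). \tag{6}$$
For a domain $D$ with universal covering $\varphi:\Delta\to D$ (a Riemann map if $D$ is simply connected) let $\alpha(D)=\sup_{\zeta\in\Delta}|A_\varphi(\zeta)|\in[0,\infty]$.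

The number $A_\varphi(\zeta)$ is a second Taylor coefficient. Let $T(z)=T_\zeta(z)=\frac{z+\zeta}{1+\bar\zeta z}$. Then $T'(0)=1-|\zeta|^2$ and $T''(0)=-2\bar\zeta(1-|\zeta|^2)$, so
$$\frac{(\varphi\circ T)''(0)}{2(\varphi\circ T)'(0)}=\frac{\varphi''(\zeta)(1-|\zeta|^2)^2-2\bar\zeta(1-|\zeta|^2)\varphi'(\zeta)}{2\varphi'(\zeta)(1-|\zeta|^2)}=A_\varphi(\zeta). \tag{7}$$
The value $\alpha(D)$ does not depend on $\varphi$. Another choice is $\varphi\circ S$ with an automorphism $S$ of $\Delta$, and $S\circ T_\zeta=T_{S(\zeta)}\circ R$ with a rotation $R$. Composing with $R$ multiplies the quotient (7) by a unimodular number, so $|A_{\varphi\circ S}(\zeta)|=|A_\varphi(S(\zeta))|$.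

Examples. For $\Delta$ with $\varphi=\mathrm{id}$, $A_\varphi(\zeta)=-\bar\zeta$, so $\alpha(\Delta)=1$. For $\Lambda$ with $\varphi=\frac{1+z}{1-z}$ we have $\varphi''/\varphi'=\frac{2}{1-z}$ and $A_\varphi(\zeta)=\frac{1-|\zeta|^2}{1-\zeta}-\bar\zeta=\frac{1-\bar\zeta}{1-\zeta}$, so $\alpha(\Lambda)=1$. For $\Sigma$ the Riemann map is the Koebe function $\varphi(z)=z/(1-z)^2$, with $\varphi''/\varphi'=\frac{4+2z}{1-z^2}$ and $A_\varphi(0)=2$. By Bieberbach's theorem on the second coefficient of univalent functions, $|A_\varphi|\le2$ for every Riemann map. Hence $\alpha(\Sigma)=2$.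

**Theorem 2.** Let $\Omega,\Pi\subsetneq\mathbb C$ be simply connected, $n\ge2$, $S=\alpha(\Omega)+\alpha(\Pi)$ and $C=C_n(\Omega,\Pi)$.

(a) For every $r\in(0,1)$,
$$(n-1)(2r)^{n-2}(1-r^2)\,S\ \le\ C-\frac{(2r)^{2n-2}}{C}. \tag{8}$$

(b) $C_n(\Omega,\Pi)=2^{n-1}$ if and only if both $\Omega$ and $\Pi$ are convex.

(c) $C_2(\Omega,\Pi)=\alpha(\Omega)+\alpha(\Pi)$.

Part (c) agrees with the known values above: $C_2(\Sigma,\Lambda)=2+1=3=\binom32$ and $C_2(\Sigma,\Sigma)=4$.

**Remark (coverings).** In all statements $\Pi$ may be any domain whose complement in $\mathbb C$ has at least two points, with $\psi$ a universal covering. The bijections in Theorem 1 are then replaced by coverings. If $C=\infty$, (a) is regarded as void. Section 10 goes through the proofs from this point of view.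

## 3. Disks, small $n$, and the limit of rotating at one point

**The case $n=1$.** For $f=\psi\circ\varphi^{-1}$, formula (4) gives $|f'(z)|\lambda_\Pi(f(z))/\lambda_\Omega(z)=1$ at every $z$. So conformal bijections already give $C_1\ge1=2^0$. From now on $n\ge2$.

**Two disks.** Take $\varphi=\psi=\mathrm{id}$ and $\zeta=\eta=r$. Then (1) is the half-turn of $\Delta$ about the point $r$. By (2), with $w=u(z)$, a point near $r$ is $r+(1-r^2)w$, and the half-turn sends it to $r+(1-r^2)\,u(-u^{-1}(w))$. With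
$$u^{-1}(w)=v(w):=\frac{w}{1-rw},\qquad k(w):=u(-v(w))=\frac{-\frac{w}{1-rw}}{1-\frac{rw}{1-rw}}=\frac{-w}{1-2rw}, \tag{9}$$
we see that $f^{(n)}(r)/n!=-(2r)^{n-1}(1-r^2)^{1-n}$. The normalized coefficient of $f$ at $r$ is therefore exactly $(2r)^{n-1}$, and $r\to1$ gives $C_n(\Delta,\Delta)\ge2^{n-1}$. If the half-turn is replaced by multiplication by $c$, $|c|=1$, the same computation gives $u(c\,v(w))=\frac{cw}{1-r(1-c)w}$, with coefficient of modulus $(r|1-c|)^{n-1}$. This is largest at $c=-1$. At $c=1$ it is $0$ for $n\ge2$, so the sign in (1) matters.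

**Rotating at one pair of points.** For general domains a sensible first attempt is to fix points $\zeta,\eta\in\Delta$ and use the maps $\psi\circ T_\eta\circ(c\cdot)\circ T_\zeta^{-1}\circ\varphi^{-1}$ with $|c|=1$ at our disposal. Normalize $\varphi\circ T_\zeta$ and $\psi\circ T_\eta$ (subtract the value at $0$, divide by the derivative at $0$) to $F=z+p_2z^2+p_3z^3+\dots$ and $G=z+q_2z^2+q_3z^3+\dots$. The normalized $n$-th coefficient is then $|[w^n]\,G(cF^{-1}(w))|$, where $F^{-1}(w)=w-p_2w^2+(2p_2^2-p_3)w^3+\dots$.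

For $n=2$ this is $|c^2q_2-cp_2|$, and a suitable $c$ gives $|p_2|+|q_2|$. By (7), $p_2=A_\varphi(\zeta)$ and $q_2=A_\psi(\eta)$, so taking suprema gives $C_2\ge\alpha(\Omega)+\alpha(\Pi)$. Moreover $\alpha\ge1$ always. Indeed, on $|\zeta|=r$
$$\zeta A_\varphi(\zeta)=\tfrac12(1-r^2)\,\frac{\zeta\varphi''(\zeta)}{\varphi'(\zeta)}-r^2, \tag{10}$$
and the right side is analytic in $\zeta$ with value $-r^2$ at $0$. So the mean of $\zeta A_\varphi(\zeta)$ over the circle is $-r^2$, whence $r\alpha\ge r^2$, and $r\to1$. Thus $C_2\ge2$.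

For $n=3$ the number to be made large is
$$c\,(2p_2^2-p_3)-2c^2\,p_2q_2+c^3\,q_3 .\tag{11}$$
A polynomial in $c$ is on $|c|=1$ somewhere at least as large as any of its coefficients, so we get $C_3\ge2|p_2q_2|$ and hence $C_3\ge2\alpha(\Omega)\alpha(\Pi)$. For two disks this lower bound is $2$, while $C_3(\Delta,\Delta)=4$. In the disk case with $\zeta=\eta=r$ we have $F=G=u=z-rz^2+r^2z^3-\dots$, so (11) equals
$$r^2(c-2c^2+c^3)=r^2c(1-c)^2,$$
which at $c=-1$ is $-r^2(1+2+1)$. All three terms are needed, and with the same argument. For general domains, bounds on the moduli of the Taylor coefficients at one pair of points say nothing about the relative arguments of the three terms in (11). This is where the attempt stops.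

**From one point to a circle.** The proof of $\alpha\ge1$ did not look at one point. It used that on $|\zeta|=r$ the quantity $\zeta A_\varphi(\zeta)$ is the boundary value of an analytic function whose value at the center is known. Any polynomial in such functions has the same property, so cancellations between terms do no harm. In (3) we fix $c=-1$ and let both base points run around the circle $|\xi|=r$ together. For $n=2$ we can see this explicitly: $P_\xi(z)=z+(A_2-r)z^2+\dots$ and $Q_\xi(z)=z+(B_2-r)z^2+\dots$, so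
$$H(\xi)=A_2(\xi)+B_2(\xi)-2r .$$
For $\Omega=\Sigma$, $\Pi=\Delta$, $\sigma=0$, the Koebe function gives $H(\xi)=-2r+\frac{(1-r^2)\,\xi(2+\xi)}{r(1-\xi^2)}$. Here $H(0)=-2r$, $H(r)=2-r$ and $H(-r)=-2-r$. So $|H|$ exceeds $2r$ at $\xi=-r$, and $|H(-r)|\to3=C_2(\Sigma,\Delta)$ as $r\to1$, where the value $3$ is Theorem 2(c).

## 4. $H$ on the circle, $H$ at the center, and Theorem 1

**Step 1: on $|\xi|=r$, $|H(\xi)|$ is a normalized coefficient.** We claim: if $|\xi|=r$, then with $f$ from (1) and $z_0=\varphi(\zeta)$,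
$$|H(\xi)|=\frac{|f^{(n)}(z_0)|\,\lambda_\Pi(f(z_0))}{n!\,\lambda_\Omega(z_0)^n}\le C_n(\Omega,\Pi). \tag{12}$$

Let $|\xi|=r$, so $|\zeta|=|\eta|=r$. Since $|\zeta/r|=1$, $S_\zeta$ is an automorphism of $\Delta$. Using (2) and the Taylor expansion of $\varphi$ at $\zeta$, we get for $z$ near $0$
$$\varphi(S_\zeta(z))=\varphi(\zeta)+\sum_{j\ge1}\frac{\varphi^{(j)}(\zeta)}{j!}\Big(\frac{(1-r^2)\zeta}{r}\Big)^ju(z)^j=\varphi(\zeta)+\kappa\,P_\xi(z),\qquad\kappa=\varphi'(\zeta)\frac{\zeta}{r}(1-r^2).$$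
In the same way $\psi(S_\eta(z))=\psi(\eta)+\kappa'Q_\xi(z)$ with $\kappa'=\psi'(\eta)\frac{\eta}{r}(1-r^2)$. So $P_\xi$ and $Q_\xi$ converge near $0$.

For $w$ near $0$ put $z=P_\xi^{-1}(w)$. Then $\varphi(S_\zeta(z))=z_0+\kappa w$, that is, $S_\zeta^{-1}(\varphi^{-1}(z_0+\kappa w))=P_\xi^{-1}(w)$. Therefore
$$f(z_0+\kappa w)=\psi\big(S_\eta(-P_\xi^{-1}(w))\big)=\psi(\eta)+\kappa'\,Q_\xi\big(-P_\xi^{-1}(w)\big).$$
Comparing coefficients of $w^n$ gives $\kappa^nf^{(n)}(z_0)/n!=\kappa'H(\xi)$. By (4), $|\kappa|=(1-|\zeta|^2)|\varphi'(\zeta)|=1/\lambda_\Omega(z_0)$. Since $f(z_0)=\psi(\eta)$, also $|\kappa'|=1/\lambda_\Pi(f(z_0))$. This is the equality in (12), and the inequality is the definition of $C_n$.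

**Step 2: the value at the center.** We claim
$$H(0)=-(2r)^{n-1}. \tag{13}$$
At $\xi=0$ all $A_j,B_j$ with $j\ge2$ vanish, so $P_0=Q_0=u$. Hence $Q_0(-P_0^{-1}(w))=u(-v(w))=k(w)=\frac{-w}{1-2rw}$ by (9), and its $w^n$-coefficient is $-(2r)^{n-1}$.

**Step 3: conclusion for Theorem 1.** $H$ is analytic in $\Delta$, so by the maximum principle some $\xi$ with $|\xi|=r$ has $|H(\xi)|\ge|H(0)|=(2r)^{n-1}$. By Step 1 there are a conformal bijection $f:\Omega\to\Pi$ and a point $z_0\in\Omega$ with
$$\frac{|f^{(n)}(z_0)|\,\lambda_\Pi(f(z_0))}{n!\,\lambda_\Omega(z_0)^n}\ge(2r)^{n-1}.$$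
Letting $r\to1^-$ shows that the supremum over conformal bijections is at least $2^{n-1}$. With the case $n=1$ from Section 3, Theorem 1 is proved. $\blacksquare$

For $|\xi|\ne r$ the number $H(\xi)$ is in general not a normalized coefficient of any map. It only has to be the analytic extension of what lives on the circle.

## 5. The derivative $H'(0)$ and Theorem 2(a)

The maximum principle used only $H(0)$. The Schwarz–Pick inequality also uses $H'(0)$, and $H'(0)$ sees the domains through their second coefficients.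

**Step 1: compute $H'(0)$.** Let $a_2=\frac{\varphi''(0)}{2\varphi'(0)}$ and $b_2=\frac{\psi''(0)}{2\psi'(0)}$. We work with power series in $z$ or $w$ whose coefficients are taken modulo $\xi^2$, and write $\equiv$ for this. Since $A_j$ and $B_j$ contain the factor $\xi^{j-1}$, we have $A_j\equiv B_j\equiv0$ for $j\ge3$, and
$$A_2\equiv p\,\xi,\quad B_2\equiv q\,\xi,\qquad p=e^{i\sigma}a_2\frac{1-r^2}{r},\quad q=e^{i\tau}b_2\frac{1-r^2}{r}.$$
Hence $P_\xi\equiv u+p\xi u^2$ and $Q_\xi\equiv u+q\xi u^2$.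

To invert, solve $u+p\xi u^2\equiv w$. The solution is $u\equiv w-p\xi w^2$, because $(w-p\xi w^2)+p\xi(w-p\xi w^2)^2\equiv w$. Thus $P_\xi^{-1}(w)\equiv v(w-p\xi w^2)$. Since $u(-v(\cdot))=k$, substituting gives
$$Q_\xi(-P_\xi^{-1}(w))\equiv k(w-p\xi w^2)+q\xi\,k(w-p\xi w^2)^2\equiv k(w)-p\xi w^2k'(w)+q\xi\,k(w)^2 .$$
Here we used $k(w+\delta)\equiv k(w)+\delta k'(w)$ for $\delta=-p\xi w^2$, valid because $\delta^2\equiv0$. From (9), $k'(w)=-(1-2rw)^{-2}$ and $k(w)^2=w^2(1-2rw)^{-2}$. So
$$Q_\xi(-P_\xi^{-1}(w))\equiv k(w)+\xi\,(p+q)\,\frac{w^2}{(1-2rw)^2}.$$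
Since $[w^{n-2}](1-2rw)^{-2}=(n-1)(2r)^{n-2}$,
$$H'(0)=(n-1)(2r)^{n-2}\,\frac{1-r^2}{r}\,\big(e^{i\sigma}a_2+e^{i\tau}b_2\big). \tag{14}$$

**Step 2: apply Schwarz–Pick at $0$.** If $C=\infty$ there is nothing to prove. (For simply connected pairs $C\le4^{n-1}$ is known.) By Theorem 1, $C>0$. By (12) and the maximum principle $|H|\le C$ on $|\xi|\le r$, so $g(s)=H(rs)/C$ is analytic in $\Delta$ with $|g|\le1$. Hence $|g'(0)|\le1-|g(0)|^2$. (If $g$ is a unimodular constant, both sides are $0$.) Multiplying by $C$ and using (13),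
$$r\,|H'(0)|\le C-\frac{(2r)^{2n-2}}{C}.$$
Choose $\sigma,\tau$ with $e^{i\sigma}a_2=|a_2|$ and $e^{i\tau}b_2=|b_2|$. Then (14) gives
$$(n-1)(2r)^{n-2}(1-r^2)\,\big(|a_2|+|b_2|\big)\le C-\frac{(2r)^{2n-2}}{C}.$$

**Step 3: move the base points.** The Riemann maps were arbitrary, and $C$ does not depend on them. Replace $\varphi$ and $\psi$ by $\varphi\circ T_{\zeta_1}$ and $\psi\circ T_{\zeta_2}$. By (7) this replaces $a_2,b_2$ by $A_\varphi(\zeta_1),A_\psi(\zeta_2)$, with $\zeta_1,\zeta_2\in\Delta$ arbitrary. Taking suprema over $\zeta_1,\zeta_2$ gives (8). $\blacksquare$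

**An explicit lower bound.** Put $c_r=(n-1)(2r)^{n-2}(1-r^2)\big(\alpha(\Omega)+\alpha(\Pi)\big)$. Then (8) reads $C^2-c_rC-(2r)^{2n-2}\ge0$. Since $C>0$, this is equivalent to
$$C_n(\Omega,\Pi)\ge\tfrac12\Big(c_r+\sqrt{c_r^2+4(2r)^{2n-2}}\Big)\qquad\text{for every }r\in(0,1). \tag{15}$$

## 6. $\alpha(D)=1$ characterizes convexity

**Lemma.** Let $D$ have universal covering $\varphi:\Delta\to D$. Then $\alpha(D)\ge1$, with equality if and only if $D$ is convex.

Three classical facts are used. *Convexity criterion*: if $\varphi$ is analytic and locally univalent in $\Delta$ and $\operatorname{Re}\big(1+\zeta\varphi''/\varphi'\big)>0$ in $\Delta$, then $\varphi$ is univalent with convex image. *Marx–Strohhäcker theorem*: if $F$ is univalent in $\Delta$ with convex image, $F(0)=0$ and $F'(0)=1$, then $\operatorname{Re}\frac{F(z)}{z}>\frac12$ in $\Delta$. *Carathéodory's inequality*: if $1+d_1z+\dots$ has positive real part in $\Delta$, then $|d_1|\le2$. The map $F(z)=z/(1-z)$ onto the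 half-plane $\operatorname{Re}w>-\frac12$ shows what is at stake: $F(z)/z=\frac1{1-z}$ has real part $>\frac12$, and its second coefficient is $1$.

**Step 1: $\alpha(D)\ge1$.** This is the mean value argument after (10), which used only $\varphi'\ne0$: the mean of $\zeta A_\varphi(\zeta)$ over $|\zeta|=r$ is $-r^2$, so $r\alpha(D)\ge r^2$ for all $r<1$.

**Step 2: $\alpha(D)=1$ implies convexity.** If $|A_\varphi|\le1$, multiply (6) by $2\zeta$ to get $\big|(1-|\zeta|^2)\frac{\zeta\varphi''}{\varphi'}-2|\zeta|^2\big|\le2|\zeta|$. Taking real parts,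
$$\operatorname{Re}\frac{\zeta\varphi''(\zeta)}{\varphi'(\zeta)}\ge\frac{2|\zeta|^2-2|\zeta|}{1-|\zeta|^2}=-\frac{2|\zeta|}{1+|\zeta|}>-1 .$$
By the convexity criterion $\varphi$ is univalent and $D=\varphi(\Delta)$ is convex.

**Step 3: convexity implies $\alpha(D)=1$.** If $D$ is convex it is simply connected and $\varphi$ is a Riemann map. For $\zeta\in\Delta$ the function $F=\frac{\varphi\circ T_\zeta-\varphi(\zeta)}{(\varphi\circ T_\zeta)'(0)}$ is univalent with convex image, $F(0)=0$, $F'(0)=1$. By (7), $F=z+A_\varphi(\zeta)z^2+\dots$. By Marx–Strohhäcker $\frac{2F(z)}{z}-1=1+2A_\varphi(\zeta)z+\dots$ has positive real part, so Carathéodory's inequality gives $|A_\varphi(\zeta)|\le1$. Hence $\alpha(D)\le1$, and with Step 1 equality. $\blacksquare$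

## 7. Equality forces convexity

This section proves the "only if" part of Theorem 2(b). Suppose $C=2^{n-1}$. The right side of (8) is then $2^{n-1}(1-r^{2n-2})$. Dividing by $1-r^2$,
$$(n-1)(2r)^{n-2}S\le2^{n-1}\,\frac{1-r^{2n-2}}{1-r^2}.$$
As $r\to1$ the last fraction tends to $n-1$, so $(n-1)2^{n-2}S\le(n-1)2^{n-1}$, that is, $S\le2$. By the Lemma both summands of $S$ are at least $1$. So $\alpha(\Omega)=\alpha(\Pi)=1$, and both domains are convex. Consequently, if $n\ge2$ and at least one domain is not convex, then $C_n(\Omega,\Pi)>2^{n-1}$.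

## 8. Convex pairs: $C_n(\Omega,\Pi)\le2^{n-1}$

This section proves the "if" part of Theorem 2(b). The upper bound for convex pairs is a theorem of Avkhadiev and Wirths ("The punishing factors for convex pairs are $2^{n-1}$", Rev. Mat. Iberoamericana 23 (2007)). Here is a self-contained proof.

Two more classical facts are needed. *Herglotz's theorem*: an analytic function with positive real part in $\Delta$ and value $1$ at $0$ equals $\int\frac{1+yz}{1-yz}\,d\mu(y)$ for a probability measure $\mu$ on $|y|=1$. *Lagrange–Bürmann formula*: if $F=z+\dots$ and $h$ are power series, then $[w^n]h(F^{-1}(w))=\frac1n[z^{n-1}]\,h'(z)\big(\frac{z}{F(z)}\big)^n$ for $n\ge1$. A small check with $F=u$, $h(z)=z$: $z/F=1+rz$, and $\frac1n[z^{n-1}](1+rz)^n=r^{n-1}$, which is the $w^n$-coefficient of $v(w)=\frac{w}{1-rw}$.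

**Step 1: write the normalized coefficient as a linear functional.** Let $\Omega,\Pi$ be convex, $f\in A(\Omega,\Pi)$, $z_0\in\Omega$. Choose Riemann maps with $\varphi(0)=z_0$, $\psi(0)=f(z_0)$, and set
$$F=\frac{\varphi-\varphi(0)}{\varphi'(0)},\qquad G=\frac{\psi-\psi(0)}{\psi'(0)},\qquad\omega=\psi^{-1}\circ f\circ\varphi,\qquad h=G\circ\omega .$$
Then $\omega:\Delta\to\Delta$, $\omega(0)=0$, and $f\circ\varphi=\psi\circ\omega$. Near $w=0$ this says $f(z_0+\varphi'(0)w)=\psi(0)+\psi'(0)\,h(F^{-1}(w))$. Since $\lambda_\Omega(z_0)=1/|\varphi'(0)|$ and $\lambda_\Pi(f(z_0))=1/|\psi'(0)|$, the normalized coefficient of $f$ at $z_0$ is $|\mathcal L(h)|$, where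
$$\mathcal L(h)=[w^n]\,h(F^{-1}(w))=\frac1n[z^{n-1}]\,h'(z)\Big(\frac{z}{F(z)}\Big)^n. \tag{16}$$
With $F$ fixed, $\mathcal L$ is linear in $h$ and depends only on $h'(0),\dots,h^{(n)}(0)$. So it may be taken under the integral when $h$ is an average of analytic functions that are uniformly bounded on a small circle around $0$ and depend continuously on the parameter.

**Step 2: reduce $h$ to half-plane maps.** We want to replace $h$ by functions simple enough to compute with. By Marx–Strohhäcker $\frac{2G(z)}{z}-1$ has positive real part and value $1$ at $0$. Herglotz's theorem, together with $\frac12\big(1+\frac{1+yz}{1-yz}\big)=\frac1{1-yz}$, gives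
$$G(z)=\int\frac{z}{1-yz}\,d\mu(y),\qquad\text{so}\qquad h=\int\bar y\,s_y\,d\mu(y),\quad s_y=\frac{y\omega}{1-y\omega},$$
since $\bar yy=1$. Hence $|\mathcal L(h)|\le\max_{|y|=1}|\mathcal L(s_y)|$.

For fixed $y$, $1+2s_y=\frac{1+y\omega}{1-y\omega}$ has positive real part and value $1$ at $0$. Herglotz's theorem applied to it gives, since $\frac12\big(\frac{1+xz}{1-xz}-1\big)=\frac{xz}{1-xz}$,
$$s_y=\int l_x\,d\nu_y(x),\qquad l_x(z)=\frac{xz}{1-xz},$$
with a probability measure $\nu_y$ on $|x|=1$. So $|\mathcal L(s_y)|\le\max_{|x|=1}|\mathcal L(l_x)|$, and it suffices to show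
$$|\mathcal L(l_x)|\le2^{n-1}\qquad(|x|=1). \tag{17}$$

**Step 3: expand in powers of a Schwarz function.** For $W\ne0$ the conditions $\operatorname{Re}W>\frac12$, $|1-W|<|W|$ and $\big|\frac1W-1\big|<1$ are equivalent. By Marx–Strohhäcker applied to $F$ we can write $\frac{z}{F(z)}=1+\omega_1(z)$ with $|\omega_1|<1$ and $\omega_1(0)=0$. By Schwarz's lemma $\omega_1(z)/z$ is analytic and bounded by $1$, so $\omega_1^j=z^jg_j$ with $|g_j|\le1$ in $\Delta$. Since $l_x'(z)=x(1-xz)^{-2}$, expanding $(1+\omega_1)^n$ in (16) gives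
$$\mathcal L(l_x)=\frac xn\sum_{j=0}^{n-1}\binom nj\,[z^{n-j-1}]\frac{g_j(z)}{(1-xz)^2}. \tag{18}$$
The term $j=n$ is divisible by $z^n$ and does not contribute.

**Step 4: bound each term by a Fejér mean.** Fix $j$, let $N=n-j\ge1$ and $g_j(z)=\sum_m\gamma_mz^m$. Since $(1-xz)^{-2}=\sum_l(l+1)x^lz^l$,
$$[z^{N-1}]\frac{g_j(z)}{(1-xz)^2}=\sum_{m=0}^{N-1}(N-m)\,x^{N-1-m}\gamma_m=N\,x^{N-1}\sum_{m=0}^{N-1}\Big(1-\frac mN\Big)\gamma_m\,\bar x^{\,m}.$$
The Fejér kernel
$$K_N(\theta)=\sum_{|m|<N}\Big(1-\frac{|m|}N\Big)e^{im\theta}=\frac1N\Big|\sum_{k=0}^{N-1}e^{ik\theta}\Big|^2$$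
is nonnegative with mean $1$. For $0<\rho<1$ and $\bar x=e^{i\theta}$,
$$\sum_{m=0}^{N-1}\Big(1-\frac mN\Big)\gamma_m\rho^m\bar x^{\,m}=\frac1{2\pi}\int_0^{2\pi}g_j(\rho e^{it})\,K_N(\theta-t)\,dt,$$
because $t\mapsto g_j(\rho e^{it})$ has no Fourier coefficients of negative index. The right side has modulus at most $\sup|g_j|\le1$. Letting $\rho\to1^-$, the last sum in the previous display has modulus at most $1$, so each coefficient in (18) has modulus at most $n-j$.

**Step 5: add up.** By (18), and since $\binom nj(n-j)=n\binom{n-1}j$,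
$$|\mathcal L(l_x)|\le\frac1n\sum_{j=0}^{n-1}\binom nj(n-j)=\sum_{j=0}^{n-1}\binom{n-1}j=2^{n-1}.$$
This is (17). Hence $C_n(\Omega,\Pi)\le2^{n-1}$ for convex pairs, and Theorem 1 gives equality. With Section 7, Theorem 2(b) is proved. $\blacksquare$

## 9. The second coefficient: $C_2(\Omega,\Pi)=\alpha(\Omega)+\alpha(\Pi)$

**Step 1: the lower bound from (8).** For $n=2$, (8) reads $(1-r^2)S\le C-4r^2/C$. Letting $r\to0$ gives $C_2\ge S$. (Section 3 gave this directly, by rotating at one pair of points.)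

**Step 2: the upper bound.** Let $f\in A(\Omega,\Pi)$, $z_0\in\Omega$, and define $\varphi,\psi,F,G,\omega$ as in Step 1 of Section 8, which did not use convexity. Write $F=z+a_2z^2+\dots$, $G=z+b_2z^2+\dots$, $\omega=c_1z+c_2z^2+\dots$. Then $F^{-1}(w)=w-a_2w^2+\dots$, so $\omega(F^{-1}(w))=c_1w+(c_2-a_2c_1)w^2+\dots$, and the normalized second coefficient is the modulus of
$$[w^2]\,G(\omega(F^{-1}(w)))=c_2+b_2c_1^2-a_2c_1 .$$
By Schwarz's lemma $\omega(z)/z=c_1+c_2z+\dots$ is bounded by $1$, so the Schwarz–Pick inequality at $0$ gives $|c_2|\le1-|c_1|^2$. By (7), $|a_2|\le\alpha(\Omega)$ and $|b_2|\le\alpha(\Pi)$. The modulus is therefore at most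
$$1-|c_1|^2+\alpha(\Pi)|c_1|^2+\alpha(\Omega)|c_1|=1+\big(\alpha(\Pi)-1\big)|c_1|^2+\alpha(\Omega)|c_1|\le\alpha(\Pi)+\alpha(\Omega),$$
because $\alpha(\Pi)\ge1$ and $|c_1|\le1$. Hence $C_2\le S$, and Theorem 2(c) is proved. $\blacksquare$

## 10. Replacing $\psi$ by a universal covering

We now justify the Remark in Section 2. Let $\Omega$ be as before, and let $\Pi$ be a domain whose complement in $\mathbb C$ has at least two points. Then $\Pi$ has a universal covering $\psi:\Delta\to\Pi$, with $\psi'\ne0$, and its Poincaré density is given by $\lambda_\Pi(\psi(\eta))=\big((1-|\eta|^2)|\psi'(\eta)|\big)^{-1}$. The proofs use no other property of $\psi$, apart from lifting.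

**Theorem 1 and part (a).** In Sections 1, 4 and 5 the inverse of $\psi$ never appears. The functions $B_j$ are analytic because $\psi'\ne0$. The map $f$ in (1) is now a covering $\Omega\to\Pi$, and Step 1 of Section 4 holds word for word. For $n=1$ use the covering $\psi\circ\varphi^{-1}$. So Theorem 1 holds with coverings in place of bijections. If $C<\infty$, Section 5 gives (8), and in particular $S<\infty$. If $C=\infty$, (8) is void.

**Part (b).** If $C=2^{n-1}$, then $C$ is finite and Section 7 applies, since the Lemma was stated and proved for universal coverings. The conclusion is that $\Omega$ and $\Pi$ are convex. Conversely, a convex $\Pi$ is simply connected, and Section 8 applies unchanged.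

**Part (c).** Given $f\in A(\Omega,\Pi)$ and $z_0\in\Omega$, choose $\psi$ with $\psi(0)=f(z_0)$. Since $\Delta$ is simply connected, $f\circ\varphi:\Delta\to\Pi$ lifts through $\psi$ to an analytic $\omega:\Delta\to\Delta$ with $\psi\circ\omega=f\circ\varphi$ and $\omega(0)=0$. This $\omega$ replaces $\psi^{-1}\circ f\circ\varphi$, and Step 2 of Section 9 gives $C_2\le S$, trivially if $S=\infty$. If $C_2<\infty$, Step 1 of Section 9 gives $S\le C_2$. If $C_2=\infty$, then $C_2\le S$ forces $S=\infty$. In all cases $C_2=S$. $\blacksquare$
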